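# No constant-factor approximation for the makespan of cooperative path finding

## 1. Trains of agents, and ratios below $3/2$

Agents stand on the vertices of a graph, at most one per vertex, and must be rearranged into a prescribed pattern. In each time step many agents may move at once. We want to finish in few steps.

**Definition (pCPF).** Let $G=(V,E)$ be an undirected graph and $A=\{a_1,\dots,a_\nu\}$ a set of agents with $\nu<|V|$. An *arrangement* is an injective map $S_A:A\to V$. An instance of *parallel cooperative path finding* is $\Sigma=(G,A,S_A^0,S_A^+)$, with initial arrangement $S_A^0$ and goal arrangement $S_A^+$. Arrangement $S_A^{t+1}$ may follow $S_A^t$ if: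

* (i) every agent stays put or moves along an edge;
* (ii) $S_A^{t+1}$ is injective;
* (iii) an agent may enter a vertex $v$ occupied at time $t$ only if the occupant of $v$ leaves $v$ in the same step, and every such chain ("train") of simultaneously moving agents is led by an agent that enters a vertex unoccupied at time $t$. In particular, agents may not swap along an edge and may not rotate along a cycle of fully occupied vertices.

A *solution* is a sequence $[S_A^0,\dots,S_A^\zeta]$ of arrangements in which each may follow the previous one and $S_A^\zeta=S_A^+$. Its *makespan* is $\zeta$. For a solvable instance, $\zeta^*(\Sigma)$ is the minimum makespan.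

*Example.* On the path $u,v,w$ with agents at $u$ and $v$ and with $w$ empty, one step can move $v\to w$ and $u\to v$ together: this is a train led into the empty vertex $w$. On a triangle with three agents nothing can move, since a rotation has no leader.

Two facts are known. Deciding whether there is a solution of makespan at most a given bound is NP-complete. If optimality is dropped, some solution of a solvable instance can be found in polynomial time. The work "Habilitation Thesis" (http://is.cuni.cz/habilitace/download?forceFilename=Surynek_Habilitation_Thesis.pdf&variableId=2039685) asks what lies in between: is there a constant $c\ge1$ and a polynomial-time algorithm that always outputs a solution of makespan at most $c\cdot\zeta^*(\Sigma)$? Assuming $\mathrm P\ne\mathrm{NP}$, the answer is no for every $c$. We begin with small $c$.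

**Proposition 1 (the easy case).** If $\mathrm P\neq\mathrm{NP}$, then for no $c$ with $1\le c<3/2$ is there a polynomial-time algorithm that outputs, for every solvable pCPF instance $\Sigma$, a solution of makespan at most $c\,\zeta^*(\Sigma)$.

When $\zeta^*=2$, such an algorithm outputs makespan at most $2c<3$. When $\zeta^*\ge3$, it outputs at least $3$. So it suffices to show that telling $\zeta^*=2$ from $\zeta^*\ge 3$ is NP-hard on solvable instances. Sections 2–5 do this by encoding directed Hamiltonian cycles. We use the classical fact that deciding whether a digraph has a Hamiltonian cycle is NP-complete (Karp 1972). Section 6 then asks what changes for larger $c$.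

Throughout, a path is simple and may consist of a single vertex. A path *meets* a set of vertices if they share a vertex; otherwise it *misses* the set.

## 2. With one empty vertex, a step is a path

All our instances have $\nu=|V|-1$. In that case the rules become very rigid.

**Lemma 1.** Let $\nu=|V|-1$ and let $x_0$ be the vertex unoccupied at time $t$. In a legal step there is a simple path $x_0,x_1,\dots,x_k$ ($k\ge 0$) in $G$ such that the agent at $x_i$ moves to $x_{i-1}$ for $1\le i\le k$ and all other agents stay. Conversely, every simple path starting at $x_0$ gives a legal step in this way. Afterwards $x_k$ is the unoccupied vertex.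

*Proof.* Take a moving agent. If the vertex it enters is occupied, pass to the occupant, who also moves by (iii), and continue. Suppose the sequence never reaches an agent entering $x_0$. There are finitely many agents, so it repeats. By (ii) each vertex is entered by at most one agent, so the rule "agent $\mapsto$ occupant of the vertex it enters" is injective where it is defined, and the sequence is periodic from its first term. Then its agents swap or rotate along a cycle of occupied vertices, which (iii) forbids. So from every moving agent the sequence ends with an agent entering $x_0$.

At most one agent enters $x_0$. If there is one, let $x_1$ be its starting vertex. At most one agent enters $x_1$; if there is one, let $x_2$ be its starting vertex, and so on. Every moving agent lies on this backward chain, by the previous paragraph. No vertex repeats: following the agents forward from any of them ends at $x_0$, whereas a repetition would make the forward sequence cycle. Consecutive vertices are adjacent by (i). This gives the path, with $k=0$ if nobody moves.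

Conversely, moving the agents along a simple path from $x_0$ is a single train led into the empty vertex $x_0$, so (i)–(iii) hold. The vertex $x_k$ is vacated and not re-entered. $\blacksquare$

We call this path the *path of the step*. The empty vertex travels along it from $x_0$ to $x_k$. Agents only leave and only enter vertices of the path, so the occupants of all other vertices stay where they are. A solution of makespan $\zeta$ is therefore a sequence of $\zeta$ simple paths, each starting where the previous one ended.

## 3. The diamond and the out-and-back move

We need a small piece of graph that forces a visit, but that a single trip out and back can settle.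

**Definition (two-terminal graph, diamond).** A *two-terminal graph* is a graph with two distinct distinguished vertices $\sigma,\tau$. The *diamond* $W_0$ has vertices $a,m^1,m^2,b$, edges $am^1,\ m^1b,\ am^2,\ m^2b$, and terminals $\sigma=a$, $\tau=b$.

In every instance below, the goal asks the following of the agents that start in a diamond:
$$m^1\to m^2,\qquad m^2\to b,\qquad b\to m^1,\qquad a\to a. \tag{1}$$

*Example.* Attach one vertex $h$ to a diamond by the edge $ha$. Leave $h$ empty and place agents $\alpha,\beta,\gamma,\delta$ on $a,m^1,m^2,b$. Move the empty vertex along $h,a,m^1,b$: now $\alpha$ is at $h$, $\beta$ at $a$, $\delta$ at $m^1$, $\gamma$ still at $m^2$. Move it back along $b,m^2,a,h$: $\gamma$ goes to $b$, $\beta$ to $m^2$, $\alpha$ to $a$. This is exactly (1), in two steps. The trick is to go out through one middle vertex and come back through the other.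

**Lemma 2 (out and back).** Let $G$ contain pairwise disjoint diamonds and a vertex $h$ outside them, and let $h$ be the only empty vertex. Let $P=(x_0=h,x_1,\dots,x_k)$ and $\tilde P=(\tilde x_0=h,\tilde x_1,\dots,\tilde x_k)$ be simple paths and $I\subseteq\{1,\dots,k-1\}$ such that $x_i=\tilde x_i$ for $i\notin I$, while for each $i\in I$ some diamond has
$$x_{i-1}=a,\quad x_i=m^1,\quad \tilde x_i=m^2,\quad x_{i+1}=b .$$
Moving the empty vertex along $P$ and then along $\tilde P$ reversed gives two legal steps. Together they realize (1) in each diamond belonging to an index of $I$, return every other agent to where it was, and leave $h$ empty.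

*Proof.* First, some bookkeeping. If $i\in I$, then $x_{i-1}$ and $x_{i+1}$ are the vertices $a$ and $b$ of a diamond, and the diamonds are disjoint, so $i-1,i+1\notin I$. For $i\in I$, the vertex $m^2=\tilde x_i$ is not on $P$: if $x_j=m^2$ with $j\notin I$, then $\tilde x_j=x_j=\tilde x_i$ with $j\ne i$, and $\tilde P$ is not simple; if $j\in I$, then $x_j$ is the vertex $m^1$ of some diamond, hence not $m^2$. Symmetrically, $m^1=x_i$ is not on $\tilde P$.

Step 1 is legal by Lemma 1, and it leaves $x_k$ empty. Since $k\notin I$, $x_k=\tilde x_k$, so $\tilde P$ reversed is a simple path from the empty vertex and step 2 is legal. In step 1 the agent at $x_i$ moves to $x_{i-1}$ for $1\le i\le k$. In step 2 the agent at $\tilde x_i$ moves to $\tilde x_{i+1}$ for $0\le i<k$. By starting vertex: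

* $x_i$ with $i\ge1$ and $i-1,i\notin I$: the agent goes to $x_{i-1}=\tilde x_{i-1}$, then to $\tilde x_i=x_i$.
* $x_i=m^1$ with $i\in I$: since $i-1\notin I$, the agent goes to $x_{i-1}=\tilde x_{i-1}=a$, then to $\tilde x_i=m^2$.
* $x_i=b$ with $i-1\in I$: the agent goes to $x_{i-1}=m^1$, which is not on $\tilde P$, and stays there.
* $\tilde x_i=m^2$ with $i\in I$: the agent is not on $P$ and stays in step 1, then goes to $\tilde x_{i+1}=b$.
* A vertex on neither path: the agent does not move.

These cases are exhaustive and give the claim; after step 2 the empty vertex is $\tilde x_0=h$. $\blacksquare$

## 4. Encoding a digraph: blocks, slots, and three blocks in series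

From now on $D$ is a strongly connected loopless digraph with $n\ge2$ vertices, and $r$ is a fixed vertex of $D$.

**Definition (block $B[X]$).** Let $X$ be a two-terminal graph. Take vertices $\mathrm{in}_v,\mathrm{out}_v$ for all $v\in V(D)$ and, for each arc $(u,w)$ of $D$, an edge $\mathrm{out}_u\,\mathrm{in}_w$, called an *arc edge*. For each $v\neq r$ take a copy $X_v$ of $X$ with edges $\mathrm{in}_v\,\sigma(X_v)$ and $\tau(X_v)\,\mathrm{out}_v$. The terminals are $\sigma=\mathrm{out}_r$ and $\tau=\mathrm{in}_r$.

**Definition (chain $C[X]$).** Take three copies $B_1,B_2,B_3$ of $B[X]$ and add the edges $\tau(B_1)\sigma(B_2)$ and $\tau(B_2)\sigma(B_3)$. The terminals are $\sigma(B_1)$ and $\tau(B_3)$. The $3(n-1)$ copies of $X$ inside are the *slots* of $C[X]$.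

*Example 1.* If $D$ has vertices $r,w$ and arcs $(r,w),(w,r)$, then $B[W_0]$ is $\mathrm{out}_r,\mathrm{in}_w$, a diamond, $\mathrm{out}_w,\mathrm{in}_r$ in a row.

*Example 2.* Let $D_0$ have arcs $(x,y),(y,x),(y,z),(z,y)$ and $r=y$. It is strongly connected and has no Hamiltonian cycle. The block $B[W_0]$ consists of two parallel branches from $\mathrm{out}_y$ to $\mathrm{in}_y$,
$$\mathrm{out}_y,\mathrm{in}_x,X_x,\mathrm{out}_x,\mathrm{in}_y\qquad\text{and}\qquad \mathrm{out}_y,\mathrm{in}_z,X_z,\mathrm{out}_z,\mathrm{in}_y ,$$
and a path from $\mathrm{out}_y$ to $\mathrm{in}_y$ crosses only one of the two diamonds.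

Why three blocks? The graph is undirected, so an arc edge can be used in either direction, and a path that starts inside a block can exploit this. In Example 2 the path $a_{X_x},m^1_{X_x},b_{X_x},\mathrm{out}_x,\mathrm{in}_y,\mathrm{out}_z,b_{X_z}$ meets both diamonds. A path has at most two endpoints, so among three blocks at least one contains no endpoint, and there the directions will turn out to be forced.

**Definition (attached).** An induced two-terminal subgraph $Y$ of $G$ is *attached* if the edges of $G$ between $Y$ and the rest of $G$ (the *boundary edges* of $Y$) are at most one edge at $\sigma(Y)$, at most one edge at $\tau(Y)$, and no others.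

If $Y\cong C[X]$ is attached in $G$, then its blocks and slots are attached too. Indeed, edges leaving $Y$ occur only at $\sigma(B_1)$ and $\tau(B_3)$, at most one at each. Inside $Y$, a block $B_i$ has only linking edges: one at $\tau(B_i)$ if $i\le2$, and one at $\sigma(B_i)$ if $i\ge2$. So $B_i$ has at most one boundary edge at each terminal. A slot $X_v$ has exactly the boundary edges $\mathrm{in}_v\sigma(X_v)$ and $\tau(X_v)\mathrm{out}_v$.

**Lemma 3 (crossing).** Let $Y$ be attached, and let $P$ be a simple path meeting $Y$ with no endpoint in $Y$. Then $P\cap Y$ is one contiguous subpath of $P$, with ends $\sigma(Y)$ and $\tau(Y)$, and $P$ uses both boundary edges.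

*Proof.* Consider a maximal run of consecutive vertices of $P$ in $Y$. As $P$ has no endpoint in $Y$, the run is preceded and followed by boundary edges, which are two distinct edges of $P$. Each boundary edge has exactly one end in $Y$, so it borders only one run; distinct runs use disjoint pairs of boundary edges. There are at most two boundary edges, so there is exactly one run. It is delimited by the edge at $\sigma(Y)$ and the edge at $\tau(Y)$. $\blacksquare$

**Lemma 4 (a path misses a slot).** Suppose $D$ has no Hamiltonian cycle, and let $Y\cong C[X]$ be attached in $G$. Then every simple path $P$ of $G$ is disjoint from at least one slot of $Y$.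

*Proof.* **Step 1: find a block that $P$ only passes through.** $P$ has at most two endpoints, so some block $B_i$ of $Y$ contains none of them. If $P$ misses $B_i$, it misses the $n-1\ge1$ slots of $B_i$ and we are done. Otherwise, since $B_i$ is attached, Lemma 3 says that $P\cap B_i$ is a path $Q$ with ends $\mathrm{out}_r$ and $\mathrm{in}_r$. Orient $Q$ from $\mathrm{out}_r$ to $\mathrm{in}_r$, and suppose for contradiction that $Q$ meets every slot $X_v$, $v\ne r$.

**Step 2: see how $Q$ looks near each slot.** The ends of $Q$ are in no slot, so Lemma 3 applies to $Q$ and $X_v$: $Q$ meets $X_v$ in a single run, flanked by $\mathrm{in}_v$ and $\mathrm{out}_v$. So for $v\ne r$ both $\mathrm{in}_v$ and $\mathrm{out}_v$ are interior vertices of $Q$. Each has exactly one $Q$-edge leading into $X_v$. Its other $Q$-edge is an arc edge, because in $B_i$ all other edges at these vertices are arc edges.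

**Step 3: read off a Hamiltonian cycle.** In $B_i$ all edges at $\mathrm{out}_r$ are arc edges, so $Q$ first takes an arc edge to some $\mathrm{in}_{w_1}$, and $w_1\neq r$ since $D$ is loopless. Having used its one arc edge at $\mathrm{in}_{w_1}$, $Q$ must go into $X_{w_1}$, and it leaves at $\mathrm{out}_{w_1}$. There it must take its one arc edge, to some $\mathrm{in}_{w_2}$. If $w_2=r$, then $Q$ has ended; if not, the same reasoning applies at $\mathrm{in}_{w_2}$, and so on until $Q$ reaches $\mathrm{in}_r$. So $Q$ traverses arcs $(r,w_1),(w_1,w_2),\dots,(w_q,r)$ of $D$, all in the forward direction, and the $w_i$ are distinct because $Q$ is simple. All slots are met, so $\{w_1,\dots,w_q\}=V(D)\setminus\{r\}$. This is a Hamiltonian cycle of $D$, a contradiction. $\blacksquare$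

The next lemma supplies the routes needed for upper bounds.

**Lemma 5 (routes).** Let $X$ be a two-terminal graph containing a $\sigma$–$\tau$ path $F$.

* (a) $C[X]$ contains a $\sigma$–$\tau$ path.
* (b) For every slot $Z$ of $C[X]$ there is a simple path from $\sigma(C[X])$ to $\sigma(Z)$ whose only vertex in $Z$ is $\sigma(Z)$.
* (c) If $r,w_1,\dots,w_{n-1},r$ is a Hamiltonian cycle of $D$, then $C[X]$ contains a $\sigma$–$\tau$ path that crosses every slot along its copy of $F$.

*Proof.* (a) Since $n\ge2$ and $D$ is strongly connected and loopless, there is an arc $(r,u_1)$ with $u_1\ne r$ and a simple directed path from $u_1$ to $r$. This gives a simple directed cycle $r,u_1,\dots,u_q,r$ with $q\ge1$. Then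
$$\mathrm{out}_r,\ \mathrm{in}_{u_1},F(X_{u_1}),\mathrm{out}_{u_1},\ \mathrm{in}_{u_2},\dots,\mathrm{out}_{u_q},\ \mathrm{in}_r \tag{2}$$
is a $\sigma$–$\tau$ path of $B[X]$. Concatenate three of these by the linking edges.

(b) Let $Z$ be the slot $X_v$ of $B_i$. Cross $B_1,\dots,B_{i-1}$ by paths (2). In $B_i$ take a simple directed path $r,u_1,\dots,u_q,v$ of $D$ ($q\ge0$) and follow $\mathrm{out}_r,\mathrm{in}_{u_1},F(X_{u_1}),\mathrm{out}_{u_1},\dots,\mathrm{in}_v,\sigma(X_v)$. The $u_i$ differ from $v$, so $Z$ is entered only at the end.

(c) Use (2) with $u_i=w_i$ and $q=n-1$ in each of the three blocks. $\blacksquare$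

## 5. Two steps against three

**The instance $\Sigma_1(D)$.** Put $W_1=C[W_0]$. Let $G_1$ be $W_1$ with a new vertex $h$ and the edge $h\,\sigma(W_1)$. Initially every vertex except $h$ is occupied. In the goal, (1) holds in every diamond, all other agents are at their initial vertices, and $h$ is unoccupied. Note that $W_1$ is attached in $G_1$: its only boundary edge is $h\,\sigma(W_1)$.

*Proof of Proposition 1.* **Step 1: $\Sigma_1(D)$ is solvable.** Given a diamond $Z$, let $R$ be the edge from $h$ to $\sigma(W_1)$ followed by the path of Lemma 5(b) to $a_Z$. Apply Lemma 2 to $P=(R,m^1_Z,b_Z)$ and $\tilde P=(R,m^2_Z,b_Z)$, with $I$ the single index of the middle vertex of $Z$. Two steps realize (1) in $Z$ and change nothing else. Treat all diamonds one after another.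

**Step 2: if $D$ is Hamiltonian, then $\zeta^*=2$.** Apply Lemma 5(c) with $F=F^1=(a,m^1,b)$ and with $F=F^2=(a,m^2,b)$, and prefix $h$. The two paths differ exactly at the middles of the diamonds, and they cross all diamonds. Lemma 2 reaches the goal in two steps. Makespan $0$ is impossible since the goal differs from the start. Makespan $1$ is impossible since a step that moves some agent has $k\ge1$ and leaves $x_k\ne h$ empty.

**Step 3: if $D$ is not Hamiltonian, then $\zeta^*\ge3$.** Makespans $0$ and $1$ are excluded as in Step 2. Suppose there is a two-step solution with paths $P_1$ from $h$ to $z$ and $P_2$ from $z$ to $h$. By Lemma 4, $P_1$ misses some diamond $Z$. So after step 1 the agents of $Z$ are at their initial vertices, and $z\notin Z$ because $z$ lies on $P_1$. If $P_2$ also misses $Z$, the agents of $Z$ never move, contrary to (1). If $P_2$ meets $Z$, then, as neither endpoint is in $Z$, Lemma 3 says that $P_2$ enters $Z$ once, along a boundary edge from a vertex $p\notin Z$ to a terminal $t$ of $Z$. By Lemma 1 the agent at $t$ moves to $p$ in this last step. But the goal keeps every agent of $Z$ inside $Z$, a contradiction.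

**Step 4: conclude.** Let $\mathcal A$ be an algorithm as in Proposition 1. Given any digraph with at least two vertices, delete its loops, which does not affect Hamiltonicity. If the result is not strongly connected, it has no Hamiltonian cycle. Otherwise call it $D$ and run $\mathcal A$ on $\Sigma_1(D)$, which has $3(2n+4(n-1))+1$ vertices. The output has makespan at most $2c<3$ if $D$ is Hamiltonian and at least $3$ if not. So Hamiltonicity is decided in polynomial time and $\mathrm P=\mathrm{NP}$, a contradiction. $\blacksquare$

## 6. Where one level stops: several paths share the work

To exclude a larger ratio $c$, we must exclude all solutions of up to $2c$ steps when $D$ is not Hamiltonian. It is natural to keep $\Sigma_1(D)$ and hope that its optimum is large. It need not be.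

*Example 3.* For $D_0$ with $r=y$ (Example 2) we have $3\le\zeta^*(\Sigma_1(D_0))\le4$. The lower bound is Step 3 above. For the upper bound, let $P,\tilde P$ start at $h$ and go through all three blocks, using the $x$-branch in each, with $P$ using $m^1$ and $\tilde P$ using $m^2$ in every diamond crossed. By Lemma 2, two steps settle all three diamonds $X_x$ and disturb nothing else. Two more steps along the $z$-branches settle the diamonds $X_z$.

So this one-level instance separates its optimum from $2$ by a factor at most $2$. Lemma 4 still holds here: each path misses a diamond. But *different paths miss different diamonds*, and the goal only needs each diamond to be met at some time. To exclude $d$ steps we want a single diamond that $d$ paths all miss.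

What one path misses is a whole slot, and the lemmas of Section 4 do not care what the slot contains. If the slot is only a diamond, the next path can go straight to it. If the slot contains a copy of the whole chain, the next path again misses a slot inside it. With $d$ levels of nesting, $d$ paths can be handled one by one, each level absorbing one path. And if $D$ is Hamiltonian, nesting costs nothing: one path still crosses everything.

## 7. The nested chains $W_d$ and the gap theorem

**Definition (the instance $\Sigma_d(D)$).** Put $W_j=C[W_{j-1}]$ for $j\ge1$, with the same $D$ and $r$ at every level. Let $G=G_d$ be $W_d$ plus a new vertex $h$ and the edge $h\,\sigma(W_d)$. Initially every vertex except $h$ is occupied. In the goal, in each diamond the agents starting at $m^1,m^2,b$ are at $m^2,b,m^1$ respectively, as in (1); all other agents are at their initial vertices, and $h$ is unoccupied.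

*Size.* Since $|W_{d-1}|\ge4$, we have $6n\le\tfrac32 n|W_{d-1}|$, so
$$|W_d|=3\bigl(2n+(n-1)|W_{d-1}|\bigr)\le 5n|W_{d-1}|,\qquad |V(G_d)|\le 4(5n)^d+1. \tag{3}$$
For fixed $d$ this is polynomial in $n$. There are $(3(n-1))^d$ diamonds. For $D_0$, for instance, $|W_1|=3(6+2\cdot4)=42$ and $|W_2|=3(6+2\cdot42)=270$, with $36$ diamonds in $W_2$. The goal does not depend on any Hamiltonian cycle.

**Theorem 1 (gap).** Fix an integer $d\ge1$. There is a polynomial-time map taking a strongly connected loopless digraph $D$ with $n\ge2$ vertices to a pCPF instance $\Sigma=\Sigma_d(D)$ with $\nu=|V|-1$ such that

1. $\Sigma$ is always solvable;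
2. if $D$ has a Hamiltonian cycle, then $\zeta^*(\Sigma)=2$;
3. if $D$ has no Hamiltonian cycle, then $\zeta^*(\Sigma)\ge d+1$.

*Proof of 1.* **Step 1: reach any diamond without spoiling it.** We claim that $W_j$ contains a $\sigma$–$\tau$ path, and that for each diamond $Z$ of $W_j$ there is a simple path from $\sigma(W_j)$ to $a_Z$ whose only vertex in $Z$ is $a_Z$. Use induction on $j$. For $j=0$ take the paths $(a,m^1,b)$ and $(a)$. For $j\ge1$, Lemma 5(a) with $X=W_{j-1}$ gives the $\sigma$–$\tau$ path. If $Z$ lies in the slot $Y$ of $W_j$, Lemma 5(b) gives a path from $\sigma(W_j)$ to $\sigma(Y)$ that has no other vertex in $Y$. Continue it inside $Y\cong W_{j-1}$ by the induction hypothesis.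

**Step 2: settle the diamonds one by one.** Given $Z$, let $R$ be the edge $h\,\sigma(W_d)$ followed by the path of Step 1 to $a_Z$. It avoids $m^1_Z,m^2_Z,b_Z$. Lemma 2 with $P=(R,m^1_Z,b_Z)$ and $\tilde P=(R,m^2_Z,b_Z)$ realizes (1) in $Z$ and changes nothing else. (If $R$ crosses other diamonds, both paths cross them in the same way, so the indices there are not in $I$ and the agents return.) Doing this for every diamond reaches the goal.

*Proof of 2.* **Step 1: one pair of paths crosses everything.** Let $r,w_1,\dots,w_{n-1},r$ be a Hamiltonian cycle. For $i=1,2$, put $F^i_0=(a,m^i,b)$ in $W_0$, and let $F^i_j$ be the $\sigma$–$\tau$ path of $W_j=C[W_{j-1}]$ that Lemma 5(c) gives for $X=W_{j-1}$ and $F=F^i_{j-1}$. By induction, $F^i_j$ crosses every diamond of $W_j$ in the order $a,m^i,b$. Also, $F^1_j$ and $F^2_j$ have the same length and agree except at the middles of the diamonds. Prefix $h$ to $F^1_d$ and $F^2_d$ to get $P$ and $\tilde P$. The last vertex of both is $\tau(W_d)$, which is the vertex $\mathrm{in}_r$ of the last block and not a middle.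

**Step 2: two steps suffice and are needed.** Lemma 2, with $I$ the set of all indices of diamond middles, reaches the goal in two steps. Makespan $0$ is impossible since the goal differs from the start. Makespan $1$ is impossible since a step that moves some agent leaves a vertex other than $h$ empty. So $\zeta^*=2$.

For part 3 we first record that everything is attached. $W_d$ is attached in $G_d$, its only boundary edge being $h\,\sigma(W_d)$. By the observation before Lemma 3, the slots of an attached chain are attached. Going down level by level, every nested slot of $G_d$ is attached.

**Lemma 6 (one diamond missed by all paths).** Suppose $D$ has no Hamiltonian cycle. If $Y\cong W_j$ is $W_d$ itself or one of the nested slots of $G_d$, then for any $j$ simple paths $P_1,\dots,P_j$ of $G_d$ some diamond of $Y$ is disjoint from all of them.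

*Proof.* Induction on $j$. For $j=0$, $Y$ is itself a diamond and there are no paths. For $j\ge1$, $Y\cong C[W_{j-1}]$ is attached, so by Lemma 4 the path $P_j$ misses a slot $X\cong W_{j-1}$ of $Y$. By the induction hypothesis $X$ contains a diamond disjoint from $P_1,\dots,P_{j-1}$. It lies in $X$, so it is also disjoint from $P_j$. $\blacksquare$

*Proof of 3.* Suppose $D$ has no Hamiltonian cycle and some solution has makespan $\zeta\le d$. By Lemma 1 its steps have simple paths $P_1,\dots,P_\zeta$; if $\zeta<d$, add arbitrary simple paths to have $d$ of them. By Lemma 6 with $Y=W_d$, some diamond is disjoint from all of them. An agent that moves starts the step at a vertex of the path of that step, so the agents of this diamond never move. But the goal requires the agents at $m^1,m^2,b$ to end elsewhere, a contradiction. Hence $\zeta^*\ge d+1$. $\blacksquare$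

The lower bound never asks where the paths begin or end, only that each of the $d$ steps has a single path. For $d=1$ it gives only $\zeta^*\ge2$, and Section 5 did better there by looking at the agents. For larger $d$ the nesting does the work.

## 8. No constant ratio

**Theorem 2.** If $\mathrm P\ne\mathrm{NP}$, then for no constant $c\ge1$ is there a polynomial-time algorithm that, for every solvable pCPF instance $\Sigma$, outputs a solution of makespan at most $c\cdot\zeta^*(\Sigma)$.

*Proof.* Suppose $\mathcal A$ is such an algorithm with constant $c$, and put $d=\lceil 2c\rceil$. As in Step 4 of the proof of Proposition 1, the Hamiltonian cycle problem remains NP-hard on strongly connected loopless digraphs with $n\ge2$. Given such a $D$, build $\Sigma_d(D)$ in polynomial time and run $\mathcal A$. The instance is solvable, so $\mathcal A$ outputs a solution. If $D$ is Hamiltonian, its makespan is at most $c\cdot2=2c$. If not, every solution has makespan at least $d+1>2c$. Comparing the output with $2c$ decides Hamiltonicity in polynomial time, so $\mathrm P=\mathrm{NP}$, a contradiction. $\blacksquare$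

So the answer to the question is no. The obstruction already appears when exactly one vertex is unoccupied and $\zeta^*$ is either exactly $2$ or larger than any prescribed constant.

## 9. Maximum degree three, and the threshold $2$

**Theorem 3.** For every $k$ it is NP-hard to distinguish $\zeta^*=2$ from $\zeta^*\ge k$ on solvable instances with exactly one unoccupied vertex and maximum degree at most $3$. The value $2$ cannot be lowered to $1$: deciding $\zeta^*\le1$ is in $\mathrm P$.

(For $k\le2$ the two alternatives overlap; the reduction below always yields $\zeta^*=2$ or $\zeta^*\ge\max(k,3)$.)

*Proof.* **Step 1: choose the digraphs.** The directed Hamiltonian cycle problem is NP-complete for digraphs with all indegrees and outdegrees at most $2$ (Plesník, Inf. Process. Lett. 8 (1979), 199–201). Deleting loops preserves the degree bound and, for at least two vertices, Hamiltonicity. Inputs that are not strongly connected, or have fewer than two vertices (counted as having no Hamiltonian cycle), are mapped to the instance built from the fixed digraph with arcs $(x,y),(y,x),(y,z),(z,y)$. It is strongly connected, non-Hamiltonian, and has all in- and outdegrees at most $2$.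

**Step 2: apply the gap.** Use $\Sigma_d(D)$ with $d=\max(k-1,2)$. By Theorem 1, $\zeta^*=2$ in the Hamiltonian case, and $\zeta^*\ge d+1\ge\max(k,3)$ otherwise.

**Step 3: check degrees.** For $v\neq r$, the vertex $\mathrm{in}_v$ has at most $2$ arc edges and one edge into its slot, and likewise $\mathrm{out}_v$. The terminals $\mathrm{out}_r,\mathrm{in}_r$ of a block have at most $2$ arc edges and at most one outer edge, since blocks are attached. In a diamond, $a$ and $b$ have degree at most $2+1$, and $m^1,m^2$ have degree $2$. The vertex $h$ has degree $1$.

**Step 4: threshold $1$.** To decide $\zeta^*\le1$, check whether $S_A^+=S_A^0$ or $S_A^+$ may follow $S_A^0$. Rules (i) and (ii) are checked directly. For (iii), follow the chain from each moving agent through the occupants of the vertices entered, and check that every such occupant moves and that the chain ends at an unoccupied vertex without repeating. $\blacksquare$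

## 10. Ratios that grow with the number of vertices

Write $N=|V(G)|$. Sections 2–7 hold for every $d$, and the construction takes time polynomial in $N$, so we may let $d$ grow with $n$.

**Theorem 4.** Unless $\mathrm{NP}\subseteq\mathrm{DTIME}(2^{(\log n)^{O(1)}})$, for no $\varepsilon\in(0,1)$ is there a polynomial-time algorithm with ratio $(\log N)^{1-\varepsilon}$.

*Proof.* **Step 1: choose the depth.** Pick $a>1/\varepsilon-1$ and put $d=\lceil(\log_2 n)^a\rceil$. By (3), $\log N=O(d\log n)=O((\log n)^{a+1})$. The condition $a>1/\varepsilon-1$ is equivalent to $(a+1)(1-\varepsilon)<a$, so
$$2(\log N)^{1-\varepsilon}=O\bigl((\log n)^{(a+1)(1-\varepsilon)}\bigr)=o(d). \tag{4}$$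

**Step 2: separate.** Given a strongly connected loopless $D$, run the algorithm on $\Sigma_d(D)$. If $D$ is Hamiltonian, the output has makespan at most $2(\log N)^{1-\varepsilon}$, which for large $n$ is less than $d+1$ by (4). If not, it has makespan at least $d+1$. So for all large $n$ Hamiltonicity is decided in time $N^{O(1)}=2^{(\log n)^{O(1)}}$; the finitely many small cases are handled by exhaustive search. Since the problem is NP-hard, $\mathrm{NP}\subseteq\mathrm{DTIME}(2^{(\log n)^{O(1)}})$. $\blacksquare$

In Theorem 4 each level adds one to the lower bound. If a path misses not just one slot but a constant fraction of the slots, each level multiplies the lower bound instead. This needs a stronger hardness assumption, and the next theorem is stated as an implication; nothing above depends on it.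

**Theorem 5 (conditional).** Suppose that for some constant $\delta>0$ the following promise problem $\mathrm{GAP}_\delta$ is NP-hard: distinguish $n$-vertex connected undirected graphs $H$ with a Hamiltonian cycle from those whose vertices cannot be partitioned into fewer than $\delta n$ paths. Then unless $\mathrm{NP}\subseteq\mathrm{DTIME}(2^{(\log n)^{O(1)}})$, for no $\varepsilon\in(0,1)$ is there a polynomial-time algorithm with ratio $2^{(\log N)^{1-\varepsilon}}$.

Here one-vertex paths are allowed. $\mathrm{GAP}_\delta$ is the gap version of TSP with distances 1 and 2 studied by Papadimitriou and Yannakakis, Math. Oper. Res. 18 (1993).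

*Proof.* Let $D$ be the symmetric digraph of $H$ (both arcs for each edge), with $n\ge2$. It is loopless and strongly connected, and it is Hamiltonian if $H$ is. So in the YES case $\zeta^*(\Sigma_d(D))=2$ for every $d$. Let $H$ be a NO instance with $n\ge4/\delta$, and put $m=n-1$. Since a partition into $n$ paths exists, $\delta\le1$.

**Step 1: a path passing through a block misses many of its slots.** Let $P$ be a simple path of $G_d$ and $B_i$ a block of an attached chain $C[X]$ such that $P$ has no endpoint in $B_i$ but meets $B_i$. By Lemma 3, $Q=P\cap B_i$ is a path from $\mathrm{out}_r$ to $\mathrm{in}_r$. Say it misses exactly $q$ of the $m$ slots. By Lemma 3, each met slot occurs on $Q$ as a contiguous piece "$\mathrm{in}_v$, run in $X_v$, $\mathrm{out}_v$" or its reverse. Delete from $Q$ its two ends and all vertices $\mathrm{in}_v,\mathrm{out}_v$ with $v\ne r$ and $X_v$ missed. The latter are at most $2q$ vertices, so at most $2q+1$ segments remain. Every remaining vertex lies in the piece of a met slot, and no vertex of such a piece was deleted. So each segment is a sequence of complete pieces. Consecutive pieces are joined by arc edges, which come from edges of $H$. As each $v$ has at most one piece, each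 segment yields a path of $H$. Adding the $q$ vertices with missed slots and $r$ as one-vertex paths, we have partitioned $V(H)$ into at most $(2q+1)+q+1=3q+2$ paths. Hence $3q+2\ge\delta n$, and since $\delta n\ge4$,
$$q\ \ge\ \frac{\delta n-2}{3}\ \ge\ \frac{\delta n}{6}\ \ge\ \frac{\delta m}{6}. \tag{5}$$
If $P$ misses $B_i$ altogether, it misses all $m\ge\delta m/6$ of its slots, as $\delta\le1$.

**Step 2: count over one chain, then over all levels.** At most two of the three blocks of a chain contain endpoints of $P$. So by Step 1, $P$ meets at most
$$3m-\frac{\delta m}{6}=\rho\cdot3m,\qquad \rho=1-\frac{\delta}{18},$$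
of the $3m$ slots of any attached chain. A diamond can be met only if all the slots containing it are met. Let $M_j$ be the largest number of diamonds that a simple path can meet in one copy of $W_j$ among $W_d$ and its nested slots. Then $M_0\le1$ and $M_j\le 3\rho m\,M_{j-1}$, so a simple path meets at most $(3\rho m)^d$ of the $(3m)^d$ diamonds of $W_d$.

**Step 3: bound the makespan.** In a solution every diamond is met by the path of some step, since otherwise its agents never move. So $\zeta^*\cdot(3\rho m)^d\ge(3m)^d$, that is, $\zeta^*\ge\rho^{-d}$.

**Step 4: choose the depth.** Take $d=\lceil(\log_2 n)^a\rceil$ with $a>1/\varepsilon-1$. By (4), $(\log N)^{1-\varepsilon}=o(d)$, while $\log(\rho^{-d})=\Omega(d)$ since $\rho<1$ is constant. So for large $n$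
$$2\cdot2^{(\log N)^{1-\varepsilon}}<\rho^{-d}.$$
In the YES case the algorithm outputs makespan at most the left side, and in the NO case at least the right side. So it decides $\mathrm{GAP}_\delta$ for all large $n$ (small $n$ by exhaustive search) in time $N^{O(1)}=2^{(\log n)^{O(1)}}$. As $\mathrm{GAP}_\delta$ is assumed NP-hard, $\mathrm{NP}\subseteq\mathrm{DTIME}(2^{(\log n)^{O(1)}})$. $\blacksquare$
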